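# Cycle lengths in connected quandles: monomial matrices and covers of a conjugacy class

## 1. A $5\times5$ monomial matrix and its powers

A matrix is *monomial* if each row and each column has exactly one nonzero entry. Write $\zeta_k=e^{2\pi i/k}$, let $\mu\subset\mathbb C^\times$ be the group of $105$th roots of unity ($105=3\cdot5\cdot7$), and let $\Gamma$ be the finite group of monomial $5\times 5$ matrices with nonzero entries in $\mu$. The lecture turns first on one element of $\Gamma$:
$$X=\begin{pmatrix}0&1\\1&0\end{pmatrix}\oplus\mathrm{diag}(\zeta_3,\zeta_5,\zeta_7).\tag{1}$$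

Permutations act on the right throughout. Say that $Y\in\Gamma$ *lies over* $\sigma\in S_5$ if its nonzero entries are in the positions $(i,i\sigma)$. If $Y$ lies over $\sigma$ and $Z$ over $\tau$, then $YZ$ lies over $\sigma\tau$, so this gives a homomorphism $\Gamma\to S_5$. The matrix $X$ lies over $(1\,2)$, and so each of its conjugates lies over some transposition $(a\,b)$.

Four powers of $X$ matter. The block $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ has order $2$, and $105$ is odd, so $X^{105}$ is the permutation matrix of $(1\,2)$. For even exponents the block disappears, and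
$$X^{70}=\mathrm{diag}(1,1,\zeta_3,1,1),\qquad X^{42}=\mathrm{diag}(1,1,1,\zeta_5^{2},1),\qquad X^{30}=\mathrm{diag}(1,1,1,1,\zeta_7^{2}),\tag{2}$$
because $70\equiv1 \pmod 3$ is divisible by $5$ and $7$, $42\equiv 2\pmod 5$ is divisible by $3$ and $7$, and $30\equiv2\pmod7$ is divisible by $3$ and $5$.

When does a diagonal matrix $D$ with diagonal entries $D_i$ commute with a monomial matrix $Y$ over $(a\,b)$? We have $(DY)_{ij}=D_iY_{ij}$ and $(YD)_{ij}=Y_{ij}D_j$. The only nonzero off-diagonal entries of $Y$ are at $(a,b)$ and $(b,a)$, so
$$DY=YD\iff D_a=D_b.\tag{3}$$

Combine (2) and (3). The matrix $X^{70}$ commutes with $Y$ unless $3\in\{a,b\}$; the matrix $X^{42}$ commutes with $Y$ unless $4\in\{a,b\}$; the matrix $X^{30}$ commutes with $Y$ unless $5\in\{a,b\}$. A set with two elements cannot contain $3$, $4$ and $5$. So every conjugate of $X$ commutes with at least one of $X^{70},X^{42},X^{30}$.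

This is what $X$ is for. Let $X$ act by conjugation on its own conjugacy class $Q=X^\Gamma$. The cycle through $Y$ has length equal to the least $m\ge1$ for which $X^m$ commutes with $Y$, so every cycle length divides $70$, $42$ or $30$. But the permutation as a whole will turn out to have order $210$. Its order is therefore not the length of any of its cycles. A conjecture about quandles says that this cannot happen.

## 2. Quandles, profiles and Hayashi's conjecture

**Definition (quandle).** A *quandle* is a set $Q$ with a binary operation $*$ such that

1. $a*a=a$ for any $a\in Q$;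
2. for any $b\in Q$ the map $r_b:Q\to Q$, $a\mapsto a*b$, is bijective;
3. $(a*b)*c=(a*c)*(b*c)$ for any $a,b,c\in Q$.

Axioms 2 and 3 say that each $r_c$ is an automorphism of $Q$. Let $\mathrm{Inn}(Q)$ be the subgroup of the automorphism group generated by all $r_b$. The quandle is *connected* if $\mathrm{Inn}(Q)$ is transitive on $Q$.

**Example (conjugacy classes).** Write $y^g=g^{-1}yg$. A conjugacy class $Q$ in a group is a quandle under $Y*Z=Z^{-1}YZ$: axioms 1 and 2 are clear, and both sides of axiom 3 for $Y,Z,V$ equal $V^{-1}Z^{-1}YZV$. Here $r_Z$ is conjugation by $Z$, so $\mathrm{Inn}(Q)$ is the image of $\langle Q\rangle$ acting on $Q$ by conjugation. If $\langle Q\rangle$ is the whole group, then $Q$ is connected. As said above, the orbit length of $Y$ under $r_X$ is the least $m\ge 1$ such that $X^m$ commutes with $Y$.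

**Definition (profile).** Let $Q$ be finite and connected. For $g\in\mathrm{Inn}(Q)$ we have $(a*q)g=(ag)*(qg)$, that is, $r_qg=g\,r_{qg}$, or
$$r_{qg}=g^{-1}r_qg.\tag{4}$$
By transitivity all $r_b$ are conjugate, so they have the same cycle type $\{1,\ell_1,\dots,\ell_k\}$, called the *profile* of $Q$. The entry $1$ records the fixed point $b$ of $r_b$, and the $\ell_i$ are the lengths of the other cycles, counted with multiplicity.

**Conjecture (C. Hayashi).** Let $Q$ be a connected finite quandle with profile $\{1,\ell_1,\dots,\ell_k\}$, $1\le\ell_1\le\dots\le\ell_k$. Then any $\ell_i$ divides $\ell_k$.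

The problem, to prove or disprove this, comes from "A Large Orbit In A Finite Affine Quandle" (https://ynu.repo.nii.ac.jp/record/9077/files/N1604_A.pdf). There is an equivalent form that we shall always use. The order of a permutation is the least common multiple of its cycle lengths. If all cycle lengths divide the longest one, that one is the order; conversely a cycle whose length is the order is a longest cycle, and all others divide it. So *the conjecture for $Q$ says exactly that $r_b$ has an orbit whose length is the order of $r_b$*.

**Example.** The three transpositions of $S_3$ form a connected quandle: they generate $S_3$. The permutation $r_{(1\,2)}$ fixes $(1\,2)$ and swaps the other two, so the profile is $\{1,2\}$.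

**Example.** The six $4$-cycles of $S_4$ generate $S_4$ and form a connected quandle. Let $x=(1\,2\,3\,4)$. Then $r_x$ fixes $x$ and $x^{-1}$. Take $y=(1\,2\,4\,3)$; conjugation by $x^2=(1\,3)(2\,4)$ turns it into $(3\,4\,2\,1)=y^{-1}\ne y$. So the orbit length of $y$ divides $4$ but not $2$, and the profile is $\{1,1,4\}$.

If the order $n$ of $r_b$ is a prime power there is nothing to prove: all cycle lengths are powers of the same prime, so they divide the longest. With two primes, connectedness is needed.

**Example (connectedness matters).** Let $Q=\{b\}\cup A\cup B$ with $|A|=2$, $|B|=3$. Let $r_b$ fix $b$, act as a $2$-cycle on $A$ and as a $3$-cycle on $B$, and let $r_c=\mathrm{id}$ for $c\in A\cup B$. Axioms 1 and 2 are clear. Axiom 3 says $r_{q*c}=r_c^{-1}r_qr_c$. For $c\in A\cup B$ this is trivial. For $c=b$ and $q=b$ it reads $r_b=r_b$; for $c=b$ and $q\in A\cup B$ both sides are the identity. So $Q$ is a quandle. The cycle lengths of $r_b$ are $1,2,3$, and the order $6$ is not among them. This quandle is not connected.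

## 3. The matrices of size three and four

The matrix (1) has three odd primes in it. Let us see by hand what happens with fewer.

**Size three.** Let $\Gamma$ be the monomial $3\times3$ matrices over the cube roots of unity, $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}\oplus(\zeta_3)$ and $Q=X^\Gamma$. Since $X^3$ is the permutation matrix of $(1\,2)$ and $X^4=\mathrm{diag}(1,1,\zeta_3)$, the conjugates of $X$ generate $\Gamma$, so $Q$ is connected. An element of $Q$ lies over a transposition, has entries $s,s^{-1}$ with $s^3=1$ in the two off-diagonal places, and has $\zeta_3$ in the remaining diagonal place; there are $9$ of these. Over $(1\,2)$, the one with $s=1$ is fixed by $r_X$ and the other two are swapped. Let $Y$ lie over $(1\,3)$ or $(2\,3)$. For odd $m$ the images of $X^m$ and $Y$ in $S_3$ do not commute. For even $m$, $X^m=\mathrm{diag}(1,1,\zeta_3^m)$, and (3) requires $3\mid m$. The six such $Y$ form one cycle of length $6$. The profile is $\{1,2,6\}$, and the conjecture holds.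

**Size four.** Take $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}\oplus\mathrm{diag}(\zeta_3,\zeta_5)$ in the monomial $4\times4$ matrices over the $15$th roots of unity. Now $X$ has order $30$. Consider $Y\in Q$ over $(3\,4)$; its first two diagonal entries are $\zeta_3,\zeta_5$ in some order. For odd $m$ we have $(X^mY)_{12}=Y_{22}\ne Y_{11}=(YX^m)_{12}$, so $X^m$ and $Y$ do not commute. For even $m$, (3) requires $\zeta_3^m=\zeta_5^m$; this common value has order dividing $3$ and $5$, so it is $1$, and $15\mid m$. So $Y$ lies in a cycle of length $30$, and the conjecture holds again.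

This attempt at a counterexample stops at a precise point: the transposition $(3\,4)$ catches both special coordinates at once. A transposition has room for two special coordinates and not for three. With three special coordinates we get the matrix (1).

## 4. The class of $X$ and its full profile

**Theorem 1.** *Let $\mu\subset\mathbb C^\times$ be the group of $105$th roots of unity and $\Gamma$ the finite group of monomial $5\times5$ matrices with nonzero entries in $\mu$. Let $X\in\Gamma$ be the matrix (1). The conjugacy class $Q=X^\Gamma$ is a connected quandle with $6300$ elements and profile (exponents are multiplicities)*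
$$1^{6},\;2^{312},\;6^{210},\;10^{126},\;14^{90},\;30^{21},\;42^{15},\;70^{9}.$$
*So Hayashi's conjecture is false.*

**Step 1: $Q$ is connected.** It is enough to show that $\langle Q\rangle=\Gamma$. The group $\langle Q\rangle$ is normal in $\Gamma$. It contains $X^{105}$, the permutation matrix of $(1\,2)$; conjugating by permutation matrices, it contains all transposition matrices, hence all permutation matrices. By (2) it contains diagonal matrices with a single nontrivial entry, of order $3$, $5$ and $7$ respectively. Conjugating by permutation matrices moves this entry to any position. Since $\mu$ is generated by its elements of order $3,5,7$, the group $\langle Q\rangle$ contains all diagonal matrices over $\mu$. Every monomial matrix is a product of a diagonal and a permutation matrix, so $\langle Q\rangle=\Gamma$, which is transitive on the class $Q$.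

**Step 2: the elements of $Q$.** We need to know $Q$ explicitly in order to count. I claim that $Q$ consists exactly of the monomial matrices $Y$ over $\mu$ such that

- $Y$ lies over a transposition $(a\,b)$;
- the $(a,b)$ and $(b,a)$ entries are $s,s^{-1}$ with $s\in\mu$ arbitrary;
- the three diagonal entries in positions outside $\{a,b\}$ are $\zeta_3,\zeta_5,\zeta_7$ in some order.

If $P$ is the permutation matrix over $\sigma$, then $(P^{-1}YP)_{i\sigma,j\sigma}=Y_{ij}$: conjugation by $P$ permutes the coordinates. If $D=\mathrm{diag}(d_i)$, then $(D^{-1}YD)_{ij}=d_i^{-1}Y_{ij}d_j$: diagonal entries do not change, and the $(a,b)$ and $(b,a)$ entries are multiplied by $d_a^{-1}d_b$ and its inverse. Such $P$ and $D$ generate $\Gamma$, so the described set is closed under conjugation. It contains $X$ (with $s=1$). Conversely, any $Y$ in the set is reached from $X$: first conjugate by a permutation matrix to put the block in the positions $a,b$ and the three roots of unity in the right places, then by a diagonal matrix with $d_a^{-1}d_b$ equal to the required $s$. This proves the claim.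

There are $10$ transpositions, $105$ values of $s$ and $6$ orders of the roots. So $|Q|=10\cdot105\cdot6=6300$, with $630$ elements over each transposition.

**Step 3: odd powers of $X$.** We show that for odd $m$ the matrix $X^m$ commutes with no $Y\in Q$ over $(a\,b)\ne(1\,2)$. If $|\{a,b\}\cap\{1,2\}|=1$, the images $(1\,2)$ and $(a\,b)$ in $S_5$ do not commute. If $\{a,b\}\cap\{1,2\}=\emptyset$, then
$$(X^mY)_{12}=Y_{22},\qquad (YX^m)_{12}=Y_{11},$$
since the upper left block of $X^m$ is $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and $Y$ has only diagonal entries in rows $1,2$. By Step 2, $Y_{11}\neq Y_{22}$.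

**Step 4: cycle lengths.** For even $m$ we have $X^m=\mathrm{diag}(1,1,\zeta_3^m,\zeta_5^m,\zeta_7^m)$, and (3) decides commutation. Go through the transpositions.

*Over $(1\,2)$.* The matrix $X^2$ commutes with $Y$, so the length is $1$ or $2$. It is $1$ iff $X$ commutes with $Y$. The two products of the upper blocks are $\mathrm{diag}(s^{-1},s)$ and $\mathrm{diag}(s,s^{-1})$, so the condition is $s^2=1$, i.e. $s=1$ as $|\mu|$ is odd. This gives $6$ fixed points and $(630-6)/2=312$ two-cycles.

*Over $(1\,3)$ or $(2\,3)$.* By Step 3, $m$ must be even, and then (3) says $\zeta_3^m=1$. The length is $6$, and there are $1260/6=210$ cycles. In the same way $(1\,4),(2\,4)$ give length $10$ and $1260/10=126$ cycles, and $(1\,5),(2\,5)$ give length $14$ and $1260/14=90$ cycles.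

*Over $(3\,4)$.* Again $m$ is even, and (3) says $\zeta_3^m=\zeta_5^m$. The common value has order dividing $3$ and $5$, so it is $1$. The condition is $30\mid m$; the length is $30$, with $630/30=21$ cycles. Likewise $(3\,5)$ gives length $42$ and $15$ cycles, and $(4\,5)$ gives length $70$ and $9$ cycles.

This is the stated profile. The longest cycle length is $70$, and $6$, $30$, $42$ do not divide $70$. The order of $r_X$ is $\mathrm{lcm}(30,42,70)=210$. $\square$

## 5. More coordinates: cycles shorter than any power of the order

A transposition sees two coordinates however large the matrix is. So we can add more primes.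

**Theorem 2.** *For every $\varepsilon>0$ there is a connected finite quandle in which every cycle of $r_b$ has length less than $o^{\varepsilon}$, where $o$ is the order of $r_b$.*

**Step 1: the quandle.** Let $d\ge5$, let $q_3<\dots<q_d$ be odd primes and $M=\prod q_i$. Let $\Gamma$ be the group of monomial $d\times d$ matrices over the $M$th roots of unity, and
$$X=\begin{pmatrix}0&1\\1&0\end{pmatrix}\oplus\mathrm{diag}(\zeta_{q_3},\dots,\zeta_{q_d}),\qquad Q=X^\Gamma.$$
As $M$ is odd and divisible by all $q_i$, the power $X^M$ is the permutation matrix of $(1\,2)$. As $2M/q_i$ is even, divisible by each $q_j$ with $j\ne i$ and prime to $q_i$, the power $X^{2M/q_i}$ is diagonal with a single nontrivial entry, of order $q_i$. As in Step 1 of Theorem 1, the normal subgroup $\langle Q\rangle$ contains all permutation matrices and all diagonal matrices over the $M$th roots of unity. So $\langle Q\rangle=\Gamma$ and $Q$ is connected.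

**Step 2: the cycles are short.** Let $Y\in Q$ lie over $(a\,b)$ and put $m=2\prod_{i\in\{a,b\},\,i\ge3}q_i$. Then $X^m$ is diagonal, and its $a$th and $b$th entries are $1$. By (3) it commutes with $Y$. So every cycle length divides such an $m$, and is at most $2q_{d-1}q_d<2q_d^2$.

**Step 3: the order is large.** We show $o=2M$. Suppose $X^m$ commutes with all of $Q$. For each $i\ge3$ the class $Q$ contains some $Y$ over $(1\,i)$: conjugate $X$ by a permutation matrix. If $m$ were odd, the images $(1\,2)$ and $(1\,i)$ would commute, which is false. So $m$ is even, $X^m$ is diagonal with first entry $1$, and (3) gives $\zeta_{q_i}^m=1$. This holds for all $i\ge 3$, so $2M\mid m$. Since $X^{2M}=1$, we get $o=2M$.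

**Step 4: the choice of primes.** Choose $d\ge5$ with $\varepsilon(d-2)\ge3$ and a prime $q_3=q>2^{2d+1}$. Bertrand's postulate (for every integer $k>1$ there is a prime strictly between $k$ and $2k$) gives primes with $q_i<q_{i+1}<2q_i$. Then $q_d<2^{d}q$. Also $M$ is a product of $d-2$ primes that are at least $q$, so $o=2M>q^{d-2}$. Therefore
$$2q_d^2<2(2^dq)^2=2^{2d+1}q^2<q^3\le(q^{d-2})^{\varepsilon}<o^{\varepsilon}.$$
With Step 2, every cycle has length less than $o^\varepsilon$. $\square$

## 6. Two primes: covering a class by centralizers

For an integer $n\ge1$ let $\omega(n)$ be the number of its distinct prime divisors; for instance $\omega(60)=3$. We now ask for which orders $n$ of $r_b$ the conjecture does hold. Positive answers are given by the following theorem.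

**Theorem 3.** *Let $Q$ be a finite connected quandle and $n$ the order of $r_b$.*

- *(a) If $\omega(n)\le2$, the conjecture holds for $Q$.*
- *(b) If $\mathrm{Inn}(Q)$ is solvable, $n>1$, and $\omega(n)\le p$, where $p$ is the smallest prime divisor of $n$, the conjecture holds for $Q$.*

Put $x=r_b$. A point $q\in Q$ lies in an orbit of some length $e\mid n$, and $x^{n/\ell}$ moves $q$ iff $e\nmid n/\ell$. So $q$ has orbit length $n$ iff it is moved by $x^{n/\ell}$ for every prime $\ell\mid n$. For each single $\ell$ there is such a point, because $x^{n/\ell}\ne1$. The problem is to find one point that works for all $\ell$. The next lemma turns this into group theory.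

**Lemma A.** *Let $Q$ be finite connected, $b\in Q$, $x=r_b$ of order $n$, $G=\mathrm{Inn}(Q)$. Then $G=\langle x^G\rangle$. If $r_b$ has no orbit of length $n$, then the subgroups $M_\ell=C_G(x^{n/\ell})$, for $\ell$ a prime dividing $n$, are proper, contain $x$, and satisfy $x^G\subseteq\bigcup_{\ell\mid n}M_\ell$.*

**Proof.** By (4) and transitivity, $\{r_q: q\in Q\}=x^G$. These elements generate $G$ by definition.

Put $x_\ell=x^{n/\ell}\ne1$. If $x_\ell$ were central in $G$, then for every $g\in G$ we would have $(bg)x_\ell=(bx_\ell)g=bg$, since $x$ fixes $b$. By transitivity $x_\ell$ would fix every point, so $x_\ell=1$, a contradiction. So $M_\ell$ is proper. Clearly $x\in M_\ell$.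

Now suppose there is no orbit of length $n$, and let $q\in Q$. Its orbit length is a proper divisor of $n$, so it divides $n/\ell$ for some prime $\ell\mid n$. Then $qx_\ell=q$, and (4) gives $x_\ell^{-1}r_qx_\ell=r_{qx_\ell}=r_q$. So $r_q\in M_\ell$. As $x^G=\{r_q\}$, the cover follows. $\square$

So a counterexample with $\omega(n)=2$ would give a cover of $x^G$ by two proper subgroups. Everybody knows that a group is not the union of two proper subgroups: take $g$ outside one, $h$ outside the other, and look at $gh$. This does not apply here, at exactly this point: only the class $x^G$ is covered, and the product $gh$ of two elements of $x^G$ need not be in $x^G$. We have to stay inside the class, so we use conjugation in place of the product.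

**Lemma B.** *If $G=\langle x^G\rangle$, then $x^G$ is not contained in the union of two proper subgroups of $G$ (possibly equal).*

**Proof.** Suppose $x^G\subseteq M_1\cup M_2$ with both proper. Let $D=x^G\setminus M_2$. It is nonempty, since $x^G$ generates $G$ and $M_2\ne G$. Also $D\subseteq M_1$. Conjugation by an element of $M_2$ preserves $x^G$ and $M_2$, so it preserves $D$. Hence $N=\langle D\rangle$ is normalized by $M_2$. It is normalized by $D$ because $D\subseteq N$. So it is normalized by $x^G\subseteq D\cup M_2$, and hence by $G$. The normal subgroup $N$ contains a conjugate of $x$, so it contains $x^G$, and $N=G$. But $N\le M_1$, a contradiction. $\square$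

**Proof of Theorem 3(a).** If $n=1$, every orbit has length $1=n$. If $n>1$ and the conjecture failed, Lemma A would cover $x^G$ by at most two proper subgroups, against Lemma B. $\square$

Lemma B is false for three subgroups. In the group $\Gamma$ of Section 1, we have $\Gamma=\langle X^\Gamma\rangle$, and $X^\Gamma$ lies in the union of the centralizers of $X^{70},X^{42},X^{30}$. These are proper, since by (3) each of the three powers fails to commute with the matrix of some transposition. The proof of Lemma B breaks at the words "$D\subseteq M_1$". If $M_2$ is the centralizer of $X^{30}$, then $D$ consists of the $Y\in Q$ over some $(a\,5)$. Those over $(3\,5)$ are not in the centralizer of $X^{70}$, and those over $(4\,5)$ are not in the centralizer of $X^{42}$. So $D$ is in neither remaining subgroup, and $\langle D\rangle=G$ is no contradiction.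

## 7. Solvable inner groups and $p$ subgroups

For Theorem 3(b) we need a version of Lemma B with more subgroups. Recall from the theory of solvable groups that a minimal normal subgroup $N$ of a finite solvable group is an elementary abelian $r$-group for some prime $r$, so it is a vector space over $\mathbb F_r$.

**Lemma C.** *Let $G\ne1$ be finite solvable with $G=\langle x^G\rangle$, and let $p$ be a prime such that all prime divisors of $|x|$ are $\ge p$. If $M_1,\dots,M_k$ are proper subgroups containing $x$ and $1\le k\le p$, then $x^G\not\subseteq\bigcup M_i$.*

The first thing to try is induction through $G/N$. It works when every $M_i$ contains $N$. It stops when some $M_i$ does not contain $N$, because then the image of $M_i$ in $G/N$ can be everything. The way past this is that such an $M_i$ contains very little of the class in any coset of $N$: at most one of the $N$-conjugates of a given element, while each element not centralizing $N$ has at least $p$ of these.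

**Proof.** Induct on $|G|$. Suppose $C=x^G\subseteq\bigcup M_i$. Replace each $M_i$ by a maximal subgroup containing it; the hypotheses remain true. Let $N$ be a minimal normal subgroup of $G$, an elementary abelian $r$-group.

**Step 1: what induction gives.** We show:

(5) $C$ is not contained in $\bigcup_{j\in J}M_j$ if $M_j\ge N$ for all $j\in J$.

Suppose it is. Then $J\ne\emptyset$, since $C\neq\emptyset$. As $M_j/N$ is proper in $G/N$, we have $G/N\ne1$. Bars denote images in $G/N$, which is solvable. We have $G/N=\langle\bar x^{G/N}\rangle$; the order $|\bar x|$ divides $|x|$, so its prime divisors are $\ge p$; the subgroups $M_j/N$ are proper, contain $\bar x$, and cover the class of $\bar x$; their number is between $1$ and $p$. Since $|G/N|<|G|$, this contradicts the induction hypothesis.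

**Step 2: the case where $x$ centralizes $N$.** As $N$ is normal, all conjugates of $x$ centralize $N$, so $N\le Z(G)$. Suppose $N\not\le M_i$ for some $i$. By maximality $G=M_iN$. Both $M_i$ and the central subgroup $N$ normalize $M_i$, so $M_i\trianglelefteq G$. As $x\in M_i$, we get $G=\langle x^G\rangle\le M_i$, a contradiction. So all $M_i\ge N$, and (5) with all indices contradicts $C\subseteq\bigcup M_i$.

From now on $x$ does not centralize $N$. Then no $y\in C$ does.

**Step 3: each $y\in C$ has at least $p$ conjugates under $N$.** Write $N$ additively, with $y$ acting by conjugation on the right. For $c\in N$,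
$$c^{-1}yc=y\cdot(y^{-1}c^{-1}y)\,c=y\cdot\bigl(c(1-y)\bigr),$$
where $1-y$ is an $\mathbb F_r$-linear map on $N$. So $y^N=\{yc:c\in R\}$, where $R=N(1-y)$. This is a subspace; it is nonzero because $y$ acts nontrivially on $N$; it is $y$-invariant because $y$ commutes with $1-y$. Clearly $|y^N|=|R|$. I claim $|R|\ge p$.

If $y$ acts nontrivially on $R$, then some $\langle y\rangle$-orbit on $R\setminus\{0\}$ has length greater than $1$. The length divides $|y|=|x|$, so it is at least $p$, and $|R|\ge p+1$.

If $y$ acts trivially on $R$, then $u=1-y$ satisfies $u^2=0$ on $N$. In characteristic $r$ we have $y^r=(1-u)^r=1+(-u)^r=1$ on $N$, since $r\ge2$. As $y\ne1$ on $N$, the action of $y$ on $N$ has order $r$. So $r$ divides $|y|$, whence $r\ge p$. The nonzero $\mathbb F_r$-space $R$ has at least $r\ge p$ elements.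

**Step 4: subgroups not containing $N$ are thin.** Let $I=\{i:N\not\le M_i\}$ and $i\in I$. By maximality $G=M_iN$. The intersection $M_i\cap N$ is normalized by $M_i$, since $N\trianglelefteq G$, and by $N$, since $N$ is abelian. So it is normal in $G$. It is properly contained in $N$, so it is trivial by minimality. If $yc,yc'\in M_i$ with $c,c'\in N$, then $c^{-1}c'\in M_i\cap N=1$. Hence
$$|M_i\cap y^N|\le1\qquad(i\in I,\ y\in C).\tag{6}$$

**Step 5: conclusion.** Suppose first $I=\{1,\dots,k\}$. Each $M_i$ contains $x$, so (6) gives $M_i\cap x^N=\{x\}$ for all $i$. Then $\bigcup M_i$ meets $x^N$ only in $x$. But $x^N\subseteq C$ has at least $p\ge2$ elements, a contradiction.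

Suppose $I\ne\{1,\dots,k\}$. Then $|I|\le k-1\le p-1<|y^N|$ for every $y\in C$. By (6), some element of $y^N$ is in no $M_i$ with $i\in I$, so it is in some $M_j$ with $j\notin I$. This element is in the coset $yN$, and $N\le M_j$, so $y\in M_j$. Hence $C\subseteq\bigcup_{j\notin I}M_j$, which contradicts (5). $\square$

**Proof of Theorem 3(b).** Let $G=\mathrm{Inn}(Q)$ and $x=r_b$, so $|x|=n>1$ and $G\ne1$. If the conjecture failed, Lemma A would give $k=\omega(n)$ proper subgroups containing $x$ and covering $x^G$, with $1\le k\le p$. All prime divisors of $n$ are $\ge p$. This contradicts Lemma C. $\square$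

## 8. From a cover of a class to a quandle

Lemma A goes from a failing quandle to a cover. We now go back. Suppose $x^G\subseteq\bigcup M_i$ is given. The subgroups $M_i$ need not be centralizers of powers of $x$. So we attach to $x$, for each $i$, a commuting element $v_i$ of prime power order whose stabilizer is $M_i$, and arrange that some power of the new element is a nonzero multiple of $v_i$ alone.

The tool is the permutation module. For $M\le G$ and an integer $k>1$, let $G$ act by right multiplication on the right cosets $M\backslash G$ and linearly on the free $\mathbb Z/k$-module with these cosets as a basis. If $v$ is the basis element $M$ and $0\ne c\in\mathbb Z/k$, then $g$ sends $cv$ to $c$ times the basis element $Mg$. So the stabilizer of $cv$ is exactly $M$. For example, let $G=S_3$, let $M$ be the stabilizer of the point $3$, and $k=4$: the module is $(\mathbb Z/4)^3$ with permuted coordinates, and even $2v=(0,0,2)$ has stabilizer exactly $\langle(1\,2)\rangle=M$.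

Write $v_q(m)$ for the exponent of the prime $q$ in $m$.

**Proposition D.** *Let $G$ be a finite group, $x\in G$ of order $m$, $G=\langle x^G\rangle$. Let $M_1,\dots,M_k$ be proper subgroups (repetitions allowed), all containing $x$, with $x^G\subseteq\bigcup M_i$. Let $q_1,\dots,q_k$ be distinct primes, $e_i>v_{q_i}(m)$ integers, and $N=\mathrm{lcm}(m,\prod q_i^{e_i})$. Then there is a finite connected quandle $Q$ violating the conjecture such that the order $o$ of $r_b$ divides $N$ and $v_{q_i}(o)=e_i$ for all $i$. If $G$ is solvable, so is $\mathrm{Inn}(Q)$.*

*If all prime divisors of $m$ are among the $q_i$, then $o=N$. If $m$ is a prime not among the $q_i$, then also $o=N$.*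

**Step 1: the construction.** Let $W_i$ be the free $\mathbb Z/q_i^{e_i}$-module on $M_i\backslash G$ and $v_i$ its basis element $M_i$. Put
$$W=\bigoplus_iW_i,\qquad \Gamma=W\rtimes G,\qquad v=\sum_iv_i,\qquad X=xv,\qquad Q=X^\Gamma.$$
We write $W$ additively when we work inside it; for $w\in W$, $g\in G$ the conjugate $w^g=g^{-1}wg$ is the image of $w$ under $g$. As $x\in M_i$ for all $i$, $x$ commutes with every $v_i$. So $X^j=x^j\cdot(jv)$, and $X^j=1$ iff $x^j=1$ and $jv=0$. As $v$ has order $\prod q_i^{e_i}$, $X$ has order $N$.

**Step 2: isolating each $v_i$.** Put $Z_i=X^{N/q_i}$. Since $e_i>v_{q_i}(m)$, we have $v_{q_i}(N)=e_i$, and $v_{q_i}(N/q_i)=e_i-1\ge v_{q_i}(m)$. So $m\mid N/q_i$. Also $q_j^{e_j}\mid N/q_i$ for $j\ne i$, and $q_i^{e_i}\nmid N/q_i$. Therefore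
$$Z_i=c_iv_i\quad\text{with }0\ne c_i\in\mathbb Z/q_i^{e_i}.\tag{7}$$
By the property of permutation modules, an element $g\in G$ commutes with $Z_i$ iff $g\in M_i$; and all of $W$ commutes with $Z_i$.

**Step 3: $Q$ is connected.** In Theorem 1 we showed $\langle Q\rangle=\Gamma$. That can be false here. Suppose for instance $m=2$, $G$ has a homomorphism onto $\mathbb Z/2$, and $q_1^{e_1}=4$. Together with the sum of coordinates on $W_1$ (which is $G$-invariant) and zero on the other $W_i$, this gives a surjection $\Gamma\to\mathbb Z/4\times\mathbb Z/2$. All of $Q$ goes to a single element, so $\langle Q\rangle$ goes to a cyclic group, and $\langle Q\rangle\ne\Gamma$. So we show instead that $\Gamma_0=\langle Q\rangle$ is already transitive on $Q$.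

The subgroup $\Gamma_0$ is normal in $\Gamma$. Let bars denote images in $\Gamma/\Gamma_0$. From $\overline X=1$ we get $\bar x=\bar v^{-1}\in\overline W$. The subgroup $\overline W$ is normal, so it contains $\langle\bar x^{\overline G}\rangle=\overline G$. Hence $\overline\Gamma=\overline W$ is abelian. It follows that $\overline{v_i^g}=\overline{v_i}$ for all $g\in G$. As the elements $v_i^g$ generate $W$, the group $\overline\Gamma=\overline W$ is generated by the $\overline{v_i}$. Each $v_i$ commutes with $X=xv$, since $x$ and $W$ both commute with $v_i$. So $\Gamma=C_\Gamma(X)\,\Gamma_0$, and $Q=X^\Gamma=X^{\Gamma_0}$. As $\mathrm{Inn}(Q)$ is the image of $\Gamma_0$ acting by conjugation, $Q$ is connected. If $G$ is solvable, so are $\Gamma$, its subgroup $\Gamma_0$ and the quotient $\mathrm{Inn}(Q)$ of $\Gamma_0$.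

**Step 4: every orbit is short.** Let $Y\in Q$. Modulo $W$, the element $X$ is $x$, so $Y\in Wx^g$ for some $g\in G$. By the cover, $x^g\in M_i$ for some $i$. By Step 2, $Z_i$ commutes with $W$ and with $x^g$, hence with $Y$. So the orbit length of $Y$ under $r_X$ divides $N/q_i$.

**Step 5: the order.** Clearly $o\mid N$. Fix $i$. As $G=\langle x^G\rangle\ne M_i$, there is $g\in G$ with $x^g\notin M_i$. The element $X^g\in Q$ lies in $Wx^g$. Conjugation by it acts on $W$ as $x^g$ does, so it moves $Z_i$. Thus $X^{N/q_i}$ does not commute with all of $Q$, and $o\nmid N/q_i$. Together with $o\mid N$ this gives $v_{q_i}(o)=v_{q_i}(N)=e_i$.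

By Step 4 every orbit length divides some $N/q_i$, so for that $i$ its $q_i$-exponent is less than $e_i=v_{q_i}(o)$. Hence no orbit has length $o$, and $Q$ violates the conjecture.

**Step 6: when $o=N$.** If all primes dividing $m$ are among the $q_i$, then $N=\prod q_i^{e_i}$ and $o=N$ by Step 5. Let now $m$ be a prime different from all $q_i$, so $N=m\prod q_i^{e_i}$. By Step 5 it remains to show $m\mid o$. If not, then $o\mid N/m$, so $X^{N/m}$ commutes with all of $Q$. Map to $G$: the image $x^{N/m}$ commutes with all of $x^G$. As $m\nmid N/m$, it is a generator of $\langle x\rangle$. So $x$ commutes with $x^G$, hence is central in $G=\langle x^G\rangle$. Then $x^G=\{x\}$ and $G=\langle x\rangle\le M_1$, contradicting that $M_1$ is proper. $\square$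

## 9. The $p+1$ lines of a plane and orders that fail

To use Proposition D we want a class covered by few proper subgroups. Lemma C tells us that for solvable $G$ and $x$ of order $p$ at least $p+1$ are needed. A plane over $\mathbb F_p$ is the union of its $p+1$ lines, and this provides the cover.

**Theorem 4.** *Let $n\ge1$ be an integer and $p$ a prime divisor of $n$. Suppose that either $p^2\mid n$ and $\omega(n)\ge p+1$, or $\omega(n)\ge p+2$. Then there is a finite connected quandle with $r_b$ of order exactly $n$ violating the conjecture. If $p\in\{2,3\}$ it can be chosen with $\mathrm{Inn}(Q)$ solvable.*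

**Step 1: the group.** Let $T=SL_2(p)$ act on row vectors $V=\mathbb F_p^2$ from the right. Let $U=V\otimes\mathbb F_p^2$ with $T$ acting on the first factor only, and $G=U\rtimes T$. Let
$$x=\begin{pmatrix}1&1\\0&1\end{pmatrix}\in T,\qquad t_0=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\in T,\qquad a=(0,1)\in V.$$
The matrix $x$ is a transvection: it is not the identity, and $V(x-1)$ is a line fixed pointwise by $x$. Indeed $(\alpha,\beta)(x-1)=(0,\alpha)$, so $V(x-1)=\langle a\rangle$, and $ax=a$. It has order $p$.

**Step 2: $N$-type conjugates of $x$.** For $t\in T$ put $x^t=t^{-1}xt$. Then $V(x^t-1)=V(x-1)t=\langle at\rangle$, and so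
$$U(x^t-1)=\langle at\rangle\otimes\mathbb F_p^2=\{at\otimes w:w\in\mathbb F_p^2\}.\tag{8}$$
For $u\in U$, the computation in Step 3 of Lemma C gives
$$(x^t)^u=x^t\cdot\bigl(-u(x^t-1)\bigr).\tag{9}$$

**Step 3: $G=\langle x^G\rangle$.** A direct multiplication gives $t_0^{-1}xt_0=\begin{pmatrix}1&0\\-1&1\end{pmatrix}$. The powers of $x$ and of this conjugate are all the upper and lower elementary matrices, which generate $SL_2(p)$ (row reduction). So $\langle x^T\rangle=T$. By (9), $\langle x^G\rangle$ contains $(x^t)^{-1}(x^t)^u=-u(x^t-1)$ for all $u$ and $t$, that is, the whole of (8) for every $t$. For $t=1$ and $t=t_0$ the vectors $at$ are $(0,1)$ and $(-1,0)$, a basis of $V$. So $\langle x^G\rangle\ge U$, and $\langle x^G\rangle=G$.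

**Step 4: the cover.** For each of the $p+1$ lines $\lambda\subset\mathbb F_p^2$ put $M_\lambda=(V\otimes\lambda)\rtimes T$. This is a subgroup, since $V\otimes\lambda$ is $T$-invariant. It is proper, since $V\otimes\lambda\neq U$, and it contains $x$. Every element of $G$ is of the form $tu$ with $t\in T$, $u\in U$, so by (9) and (8) every conjugate of $x$ has the form
$$x^t\cdot(at\otimes w),\qquad t\in T,\ w\in\mathbb F_p^2.$$
If $\lambda$ is a line containing $w$, then $x^t\in T\le M_\lambda$ and $at\otimes w\in V\otimes\lambda\le M_\lambda$. Hence $x^G\subseteq\bigcup_\lambda M_\lambda$. The point is that, although a general element of $V\otimes\mathbb F_p^2$ is not a pure tensor, the elements (8) are, because $x^t-1$ has rank one on $V$.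

**Step 5: application of Proposition D, with $m=p$.** Suppose first $p^2\mid n$ and $\omega(n)\ge p+1$. Let $q_1,\dots,q_k$ be all primes dividing $n$ and $e_i=v_{q_i}(n)$. Then $e_i>v_{q_i}(p)$: for $q_i=p$ this says $e_i\ge2$, for the others $e_i\ge1$. As $k\ge p+1$, we can assign to $q_1,\dots,q_k$ subgroups $M_\lambda$ so that every $\lambda$ is used at least once, with repetitions if $k>p+1$. All primes dividing $m=p$ are among the $q_i$, so Proposition D gives a violating quandle with $o=N=\mathrm{lcm}(p,n)=n$.

Suppose now $\omega(n)\ge p+2$. If $p^2\mid n$, the first case applies. Otherwise take for $q_1,\dots,q_k$ the $\omega(n)-1\ge p+1$ primes dividing $n$ other than $p$, with $e_i=v_{q_i}(n)$, and assign the $M_\lambda$ as before. Now $m=p$ is a prime not among the $q_i$, and Proposition D gives $o=N=p\prod q_i^{e_i}=n$.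

**Step 6: solvability for $p=2,3$.** The group $SL_2(p)$ permutes the $p+1$ lines of $V$. A matrix fixing all lines is scalar, so the kernel consists of scalars and is abelian; the image is in $S_3$ or $S_4$. Hence $T$ is solvable for $p\in\{2,3\}$. As $U$ is abelian, $G$ is solvable, and by Proposition D so is $\mathrm{Inn}(Q)$. $\square$

**Example ($n=60$).** Take $p=2$, so that $4\mid 60$ and $\omega(60)=3=p+1$. Here $T=SL_2(2)\cong S_3$, $|U|=16$ and $|G|=96$. By (8), $x^G$ has $3\cdot4=12$ elements: three choices of $x^t$, and four of $w$ for each. The three subgroups $M_\lambda$ have order $4\cdot6=24$ and index $4$. Each contains, for each $x^t$, the element with $w=0$ and one with $w\ne0$, and together they contain all $12$. Proposition D with $q_i^{e_i}=4,3,5$ has $W=(\mathbb Z/4)^4\oplus(\mathbb Z/3)^4\oplus(\mathbb Z/5)^4$. In the resulting quandle every cycle length of $r_b$ divides $30$, $20$ or $12$, and $r_b$ has order $60$.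

**Corollary.**

1. *Let $\pi$ be a finite set of primes with $2\in\pi$. The conjecture holds for all connected quandles with $r_b$ of order having prime set $\pi$ if and only if $|\pi|\le2$.*
2. *Let $\pi$ be a finite nonempty set of primes with $\min\pi\in\{2,3\}$. The conjecture holds for all connected quandles with solvable $\mathrm{Inn}(Q)$ and $r_b$ of order having prime set $\pi$ if and only if $|\pi|\le\min\pi$.*

**Proof.** The "if" directions are Theorem 3(a) and Theorem 3(b); in the second, $n>1$ because $\pi\ne\emptyset$. For "only if", put $p=\min\pi$. If the inequality fails, then in (1) we have $p=2$ and $|\pi|\ge3=p+1$, and in (2) we have $p\in\{2,3\}$ and $|\pi|\ge p+1$. Apply Theorem 4 to $n=p\prod_{q\in\pi}q$: its prime set is $\pi$, $p^2\mid n$ and $\omega(n)\ge p+1$. In (2) the quandle can be taken with $\mathrm{Inn}(Q)$ solvable. $\square$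

In particular "two primes" in Theorem 3(a) cannot be improved, as $n=60$ shows. Some orders are not reached by either theorem. Let $n=2q^br^c$ with odd primes $q\ne r$ and $b,c\ge 1$. Then $\omega(n)=3$, so neither part of Theorem 3 applies. Theorem 4 would need $4\mid n$ or $\omega(n)\ge4$ for $p=2$, and $\omega(n)\ge4$ at least for the odd primes, so it does not apply either. In the same way, none of the hypotheses is satisfied for odd $n$ with $\omega(n)\ge3$ and $\omega(n)$ at most the smallest prime of $n$, when $\mathrm{Inn}(Q)$ is not solvable. No claim is made about these cases.
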